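# Camina groups of class 3 with $|G_3|>p^n$

## 1. Camina groups and their lower central series

All groups are finite. We write $[a,b]=a^{-1}b^{-1}ab$ and $a^b=b^{-1}ab$. For a group $G$ put $G'=[G,G]$, $G_3=[G',G]$, $G_4=[G_3,G]$. The group has nilpotence class 3 if $G_3\ne 1$ and $G_4=1$.

We use three textbook facts about commutators. The first is the pair of expansions
$$[gh,k]=[g,k]^h[h,k]=[g,k]\,[[g,k],h]\,[h,k],\qquad [g,hk]=[g,k]\,[g,h]^k. \tag{1}$$
The second is the Hall–Witt identity, with $[x,y,z]=[[x,y],z]$: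
$$[a,b^{-1},c]^b\,[b,c^{-1},a]^c\,[c,a^{-1},b]^a=1 .$$
The third is $[G',G']\le G_4$.

Let $G$ have class 3. Then $G_3$ is central and $G'$ is abelian. By (1), the commutator modulo $G_3$ is biadditive on $G/G'$. Also, for $y\in G'$ and $g\in G$, the element $[y,g]\in G_3$ is central, is multiplicative in $y$ and in $g$ by (1), and does not change if $y$ is altered by $G_3$ or $g$ by $G'$. So, writing all three abelian groups additively, we get two biadditive maps
$$D:G/G'\times G/G'\to G'/G_3,\qquad \pi:G'/G_3\times G/G'\to G_3,$$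
where $D(aG',bG')=[a,b]G_3$ is alternating and $\pi(yG_3,gG')=[y,g]$. Since $[a,b^{-1}]G_3=-D(a,b)$ and conjugation does nothing to $G_3$, the Hall–Witt identity becomes
$$\pi(D(a,b),c)+\pi(D(b,c),a)+\pi(D(c,a),b)=0. \tag{2}$$

**Definition (Camina group).** $G$ is a Camina group if it is nonabelian and, for every $x\in G\setminus G'$, the conjugacy class of $x$ equals the coset $xG'$.

Since $g^{-1}xg=x[x,g]$, the condition says exactly that
$$\{[x,g]:g\in G\}=G'\qquad\text{for every }x\in G\setminus G'. \tag{3}$$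

**Example 1.** Let $F=\mathbb F_q$ and let $H=F^3$ with $(x_1,y_1,w_1)(x_2,y_2,w_2)=(x_1+x_2,\,y_1+y_2,\,w_1+w_2+x_1y_2)$, the Heisenberg group. Here $[g_1,g_2]=(0,0,x_1y_2-x_2y_1)$, so $H'=\{(0,0,w)\}$. If $(x_1,y_1)\neq(0,0)$, then $x_1y_2-x_2y_1$ takes every value in $F$ as $(x_2,y_2)$ varies. So (3) holds and $H$ is a Camina group, of class 2.

**Example 2.** The group $G$ of upper unitriangular $4\times4$ matrices over $\mathbb F_q$ has class 3 and $|G'|=q^3$, but it is not a Camina group. Take $x=1+E_{12}\notin G'$. A matrix $g\in G$ commutes with $E_{12}$ exactly when $g_{23}=g_{24}=0$, so the class of $x$ has only $q^2$ elements.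

Camina groups pass to quotients. If $N$ is a normal subgroup properly contained in $G'$, then $(G/N)'=G'/N\ne1$, and the class of $xN\notin G'/N$ is the image of $xG'$. So $G/N$ is a Camina group. For instance, in Example 1 we may divide by any proper subgroup of $H'$.

We shall use the following theorem.

**Theorem (Dark and Scoppola).** If $G$ is a Camina group of nilpotence class 3, then $G$ is a $p$-group for some odd prime $p$, and there is an even positive integer $n$ with $|G:G'|=p^{2n}$, $|G':G_3|=p^n$ and $|G_3|<p^{3n/2}$.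

**Definition (MacDonald bound).** A Camina group $G$ of class 3 with $|G:G'|=p^{2n}$ satisfies the MacDonald bound if $|G_3|\le p^n$.

**Example 3.** Suppose $n=2$. The theorem gives $|G_3|<p^3$, so $|G_3|\le p^2$ and the MacDonald bound holds. In Sections 4 and 5 we shall see groups with $n=2$ and $|G_3|=p$, respectively $|G_3|=p^2$.

## 2. Alternating forms, spreads and zeros of polynomials over finite fields

Let $p$ be an odd prime, $q=p^n$, $F=\mathbb F_q$ and $V=F^2$. For $v_i=(x_i,y_i)$ put $\det(v_1,v_2)=x_1y_2-x_2y_1$. Let $\mathrm{Tr}$ be the trace $F\to\mathbb F_p$. The form $(s,t)\mapsto\mathrm{Tr}(st)$ is nondegenerate, so every $\mathbb F_p$-linear functional on $F$ is $w\mapsto\mathrm{Tr}(\theta w)$ for a unique $\theta\in F$. Traces are transitive in towers of fields. A star denotes the $\mathbb F_p$-dual.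

**Definition (alternating form).** An $\mathbb F_p$-bilinear form $\beta$ on an $\mathbb F_p$-space is alternating if $\beta(v,v)=0$ for all $v$, and nondegenerate if $\beta(v,\cdot)\neq0$ for all $v\neq0$. A nondegenerate alternating form lives on a space of even dimension.

**Example 4.** Let $n$ be even, $K\subset F$ the subfield with $F$ of degree 2 over $K$, and $k=|K|=p^{n/2}$. Write $F=K(\delta)$ with $\delta^2$ a nonsquare of $K$, so that $\delta^k=-\delta$. For $0\ne c\in K$ consider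
$$(s,t)\mapsto \mathrm{Tr}(\delta c\,s\,t^k)\qquad(s,t\in F). \tag{4}$$
It is $\mathbb F_p$-bilinear. It is alternating, because $c\,s^{k+1}\in K$ and $\mathrm{Tr}_{F/K}(\delta c')=c'(\delta+\delta^k)=0$ for $c'\in K$. It is nondegenerate, because if $s\ne0$ then $\delta c s t^k$ runs over all of $F$ with $t$. For $F=\mathbb F_9$, $K=\mathbb F_3$, $\delta=i$ with $i^2=-1$, $c=1$, $s=s_1+is_2$, $t=t_1+it_2$, the form is $2(s_1t_2-s_2t_1)$.

**Definition (Hermitian form).** With $F/K$ and $k$ as in Example 4, a Hermitian form on $V$ is a map $H:V\times V\to F$ that is additive in each argument with $H(sv,tv')=st^kH(v,v')$ for $s,t\in F$ and $H(v',v)=H(v,v')^k$. In particular $H(v,v)\in K$. For example, $H(v,v')=XX'^k$ with $v=(X,Y)$, $v'=(X',Y')$ is Hermitian.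

**Definition (spread).** A spread of a $2n$-dimensional $\mathbb F_p$-space is a set of $n$-dimensional subspaces such that every nonzero vector lies in exactly one of them. It has $(p^{2n}-1)/(p^n-1)=p^n+1$ members. The lines $Fv$, $0\ne v\in F^2$, are an example.

Finally, two facts about polynomials. The Pfaffian of an alternating $n\times n$ matrix, $n$ even, is a homogeneous polynomial of degree $n/2$ in the entries whose square is the determinant. For $n=2$ it is $a_{12}$, and for $n=4$ it is $a_{12}a_{34}-a_{13}a_{24}+a_{14}a_{23}$. The Chevalley–Warning theorem says that polynomials over $\mathbb F_p$ in $N$ variables whose degrees add up to less than $N$ have a number of common zeros divisible by $p$. So, if they are homogeneous of positive degree, they have a common zero other than $0$. For example, $x^2+y^2$ has only the trivial zero over $\mathbb F_3$, while $x^2+y^2+z^2$ vanishes at $(1,1,1)$.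

## 3. Can $|G_3|$ exceed $p^n$?

The question is whether the MacDonald bound holds for all Camina groups of class 3. In other words, is there a Camina group of class 3 with $|G:G'|=p^{2n}$ and $p^n<|G_3|<p^{3n/2}$?

Let us see where one could exist. Write $|G_3|=p^m$. Since $n$ is even, Dark–Scoppola says $m\le 3n/2-1$. For $n=2$ this is $m\le 2$, so there is no room. For $n=4$ it is $m\le5$, so exactly one value, $m=5$, would violate the bound.

Here is the first thing one would try in order to prove the bound. Fix $x\in G\setminus G'$. By (3), every element of $G_3$ is some $[x,h]$. Suppose we could always take $h\in G'$, that is, suppose $[G',x]=G_3$. The homomorphism $y\mapsto[y,x]$ from $G'$ to $G_3$ kills $G_3$, so we would get $|G_3|\le|G':G_3|=p^n$ at once.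

But (3) does not give us $h\in G'$. Let $C=\{h\in G:[x,h]\in G_3\}$. The map $h\mapsto[x,h]G_3$ is a homomorphism from $G$ onto $G'/G_3$ with kernel $C$. So $|G:C|=p^n$ and $|C:G_3|=p^{3n}/p^n=p^{2n}$, and $C$ contains $G'$ with index $p^n$. On $C$ the map $h\mapsto[x,h]$ is a homomorphism by (1), it is onto $G_3$ by (3), and its kernel contains $G_3$ and $x$. All this gives is $|G_3|\le p^{2n-1}$. The attempt stops at the elements $h\in C\setminus G'$: they commute with $x$ modulo $G_3$ and may produce new elements of $G_3$. If $|G_3|>p^n$, then $[G',x]\ne G_3$ for every $x\notin G'$, and the missing part must come from such $h$. We shall build a group in which it does.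

**Theorem A.** There is a Camina group $G$ of class 3 with $|G:G'|=3^8$, $|G':G_3|=3^4$, $|G_3|=3^5$. Thus $p^n=3^4<|G_3|=3^5<3^6=p^{3n/2}$, and the MacDonald bound fails.

**Theorem B.** Let $p$ be an odd prime, $q=p^n$, $F=\mathbb F_q$, and $m>n\ge1$. The following are equivalent.

1. There is a Camina group of class 3 with $|G:G'|=p^{2n}$, $|G_3|=p^m$.
2. There are an $m$-dimensional $\mathbb F_p$-subspace $A\le F^2$ and an $\mathbb F_p$-linear family $(\gamma_u)_{u\in A}$ of alternating $\mathbb F_p$-bilinear forms on $F^2$ with $\gamma_u|_{Fu}$ nondegenerate for all $0\neq u\in A$.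

Moreover, for every $G$ as in (1) one can identify $G/G'=F^2$, $G'/G_3=F$, $G_3=A^*$ so that the commutator maps are $\det:F^2\times F^2\to F$ and $(w,v)\mapsto(u\mapsto\mathrm{Tr}(w\det(u,v)))$. Also $m-n\le\dim_{\mathbb F_p}(A\cap Fu)\le n/2$ for every $u\in F^2\setminus\{0\}$.

**Corollary C.** A Camina group of class 3 with $|G_3|>p^n$ has $n\ge4$ and $|G|\ge3^{17}$. The group of Theorem A attains both bounds. For $p=3$, $n=4$ the possible orders $|G_3|$ are exactly $3,3^2,\dots,3^5$; in particular $|G_3|<p^{3n/2}$ is best possible there.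

## 4. The group attached to a family of alternating forms

**Proposition 1.** Let $p$ be odd and $A\subseteq V=F^2$ an $\mathbb F_p$-subspace of dimension $m\ge1$. For $u\in A$ let $\gamma_u$ be an alternating $\mathbb F_p$-bilinear form on $V$, depending $\mathbb F_p$-linearly on $u$, such that $\gamma_u|_{Fu\times Fu}$ is nondegenerate for every $u\in A\setminus\{0\}$. Then there is a Camina group $G$ of class 3 with $|G:G'|=p^{2n}$, $|G':G_3|=p^n$, $|G_3|=p^m$.

The plan is to put the Heisenberg group of $F$ on top and to hang $U=A^*$ below it as $G_3$. The nondegeneracy hypothesis is not needed until Step 3, where we shall see what it is for.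

**Step 1: the group law.** The purpose is to write down a group, with no condition on the $\gamma_u$ yet. Let $U=A^*$ and define $\rho:V\to U$ by
$$\rho(v)(u)=\mathrm{Tr}(\det(u,v)).$$
The map $A\to V^*$, $u\mapsto\mathrm{Tr}\det(u,\cdot)$, is injective, since $\det$ and the trace form are nondegenerate. Its dual is $\rho$, so $\rho$ is surjective. Define $\gamma(v,v')\in U$ by $\gamma(v,v')(u)=\gamma_u(v,v')$, and put $\sigma=\frac12\gamma$. On the set $V\times F\times U$ let
$$(v_1,w_1,\xi_1)(v_2,w_2,\xi_2)=\bigl(v_1+v_2,\;w_1+w_2+x_1y_2,\;\xi_1+\xi_2+\rho(w_1v_2)+C(v_1,v_2)\bigr),$$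
$$C=\rho\circ P+\sigma,\qquad P(v_1,v_2)=\bigl(x_1x_2y_2+\tfrac12x_1^2y_2,\ \tfrac12x_1y_2^2\bigr).$$

The first two components are clearly associative. The third component of $(g_1g_2)g_3$ contains $\rho((w_1+w_2+x_1y_2)v_3)$, while that of $g_1(g_2g_3)$ contains only $\rho(w_1(v_2+v_3))+\rho(w_2v_3)$. So associativity is equivalent to
$$(\partial C)(v_1,v_2,v_3):=C(v_2,v_3)-C(v_1+v_2,v_3)+C(v_1,v_2+v_3)-C(v_1,v_2)=\rho(x_1y_2v_3), \tag{5}$$
and $P$ was chosen so that $\partial P=x_1y_2v_3$. We compute monomial by monomial: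
$$\partial(x_1x_2y_2)=-x_1x_3y_3+x_1(x_2y_3+x_3y_2+x_3y_3)=x_1x_2y_3+x_1y_2x_3,$$
$$\partial(\tfrac12x_1^2y_2)=\tfrac12x_2^2y_3-\tfrac12(x_1+x_2)^2y_3+\tfrac12x_1^2y_3=-x_1x_2y_3,$$
$$\partial(\tfrac12x_1y_2^2)=-\tfrac12x_1y_3^2+\tfrac12x_1(2y_2y_3+y_3^2)=x_1y_2y_3 .$$
The first two add up to $x_1y_2x_3$, and the third is $x_1y_2y_3$. Hence $\partial P=x_1y_2v_3$. The biadditive $\sigma$ has $\partial\sigma=0$, and (5) holds. The element $(0,0,0)$ is a two-sided identity because $P(0,v)=P(v,0)=0$. A right inverse of $(v_1,w_1,\xi_1)$ is found by solving successively for $v_2$, $w_2$, $\xi_2$. So we have a group $G$, of order $p^{2n+n+m}$.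

**Step 2: commutators.** The purpose is a closed formula for $[g_1,g_2]$. From the law, $(v,w,\xi)(0,w^*,\xi^*)=(v,w+w^*,\xi+\xi^*)$. So $g_1g_2=g_2g_1[g_1,g_2]$ lets us read off $[g_1,g_2]$ by subtracting coordinates. With $D=\det(v_1,v_2)$ we get $[g_1,g_2]=(0,D,\xi^*)$, where
$$\xi^*=\rho(w_1v_2-w_2v_1)+\rho\bigl(P(v_1,v_2)-P(v_2,v_1)\bigr)+\gamma(v_1,v_2),$$
because $\sigma(v_1,v_2)-\sigma(v_2,v_1)=\gamma(v_1,v_2)$. Next,
$$P(v_1,v_2)-P(v_2,v_1)=\tfrac12D(v_1+v_2)+\tfrac12x_2y_2v_1-\tfrac12x_1y_1v_2 .$$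
Indeed, the first coordinate of the right side is $\frac12(x_1^2y_2+x_1x_2y_2-x_1x_2y_1-x_2^2y_1)+\frac12x_1x_2y_2-\frac12x_1x_2y_1$, which equals $x_1x_2y_2+\frac12x_1^2y_2-x_1x_2y_1-\frac12x_2^2y_1$. The second is $\frac12(x_1y_1y_2+x_1y_2^2-x_2y_1^2-x_2y_1y_2)+\frac12x_2y_1y_2-\frac12x_1y_1y_2=\frac12x_1y_2^2-\frac12x_2y_1^2$. With $\hat w_i=w_i-\frac12x_iy_i$ we obtain
$$[g_1,g_2]=\Bigl(0,\;D,\;\rho\bigl(\hat w_1v_2-\hat w_2v_1+\tfrac12D(v_1+v_2)\bigr)+\gamma(v_1,v_2)\Bigr). \tag{6}$$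

**Step 3: the Camina property.** First see what happens with $\gamma=0$, the simplest choice. Take $g=(v,w,\xi)$ with $v\ne0$. By (6), $[g,h]$ has the form $(0,0,*)$ only if $h$ lies over some $tv\in Fv$, and then $[g,h]=(0,0,\rho(sv))$ for some $s\in F$. If $v=u\in A$, then $\rho(su)(u)=\mathrm{Tr}(s\det(u,u))=0$. So not all of $U$ is reached, and the group is not a Camina group. The attempt fails exactly at elements $g$ lying over the lines $Fu$, $u\in A\setminus\{0\}$. What is missing is detected by $A\cap Fu$, and it must be supplied by $\gamma(v,Fv)$. The hypothesis on $\gamma_u|_{Fu}$ does this, as we now check.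

Let $M=\{(0,w,\xi)\}$. It is the kernel of $G\to V$, and it is elementary abelian by the group law. Since $G/M\cong V$ is abelian, $G'\le M$. Let $g=(v,w,\xi)\notin M$, so $v\ne0$, and let $(0,w_0,\xi_0)\in M$ be arbitrary. Choose $v_2^0\in V$ with $\det(v,v_2^0)=w_0$, and consider all $h=(v_2^0+tv,\,w_2,\,0)$ with $t,w_2\in F$. By (6),
$$[g,h]=\bigl(0,\;w_0,\;\mathrm{const}+\gamma(v,tv)+\rho(sv)\bigr),\qquad s=t(\hat w+\tfrac12w_0)-\hat w_2,$$
with $\mathrm{const}=\rho(\hat wv_2^0+\frac12w_0(v+v_2^0))+\gamma(v,v_2^0)$. For each fixed $t$, the element $s$ runs through $F$ as $w_2$ does. So $t$ and $s$ may be prescribed independently, and every $\xi_0$ is reached as soon as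
$$\gamma(v,Fv)+\rho(Fv)=U. \tag{7}$$
Both summands are $\mathbb F_p$-subspaces. If (7) failed, some $0\ne u\in A=U^*$ would kill both. From $\mathrm{Tr}(s\det(u,v))=0$ for all $s$ we get $\det(u,v)=0$, so $v\in Fu\setminus\{0\}$ and $Fv=Fu$. From the other summand, $\gamma_u(v,Fu)=0$. This contradicts the nondegeneracy of $\gamma_u$ on $Fu$. So (7) holds, and $\{[g,h]:h\in G\}=M$ for every $g\notin M$. Hence $G'=M\neq1$, and the class of every $g\notin G'$ is $gG'$.

**Step 4: the class and the orders.** By (6), $[(0,w,\xi),(v_2,w_2,\xi_2)]=(0,0,\rho(wv_2))$. Since $\rho$ is onto, $G_3=\{(0,0,\xi)\}\cong U\ne1$, and putting $w=0$ gives $G_4=1$. So $|G:G'|=p^{2n}$, $|G':G_3|=p^n$, $|G_3|=p^m$, which proves Proposition 1.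

**Example 5.** Take $n=2$, $K=\mathbb F_p$, $\delta$ as in Example 4, $A=\mathbb F_p(1,0)$, and $\gamma_{(t,0)}(v,v')=t\,\mathrm{Tr}(\delta XX'^p)$ for $v=(X,Y)$, $v'=(X',Y')$. By (4) these forms are alternating, and for $t\ne0$ they are nondegenerate on $F(1,0)$. Proposition 1 gives a Camina group of class 3 and order $p^{4+2+1}=p^7$ with $|G_3|=p$.

## 5. Hermitian forms and cubics without zeros: $n=2$, $|G_3|=p^2$

The hypothesis of Proposition 1 is about many forms on many lines. Hermitian forms turn it into a statement about one function on $A$. Let $n$ be even and $K,k,\delta$ as in Example 4. Suppose $(H_u)_{u\in A}$ is an $\mathbb F_p$-linear family of Hermitian forms on $V$, and put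
$$\gamma_u(v,v')=\mathrm{Tr}(\delta H_u(v,v')),\qquad B(u)=H_u(u,u)\in K .$$
Since $H_u(v,v)\in K$ and $\mathrm{Tr}_{F/K}(\delta c)=0$ for $c\in K$, each $\gamma_u$ is alternating. On the line $Fu$ we have $H_u(su,tu)=st^kB(u)$, so
$$\gamma_u(su,tu)=\mathrm{Tr}(\delta B(u)\,s\,t^k).$$
By (4) this is nondegenerate on $Fu$ if $B(u)\ne0$, and it is zero otherwise. So Proposition 1 applies as soon as $B$ has no zero on $A\setminus\{0\}$. Note that $B$ is cubic in $u$, since $u$ enters $H_u(u,u)$ three times.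

**Example 6.** Let $n=2$, $K=\mathbb F_p$. Choose an irreducible cubic $t^3+\alpha t^2+\beta t+\kappa$ over $\mathbb F_p$; for $p=3$, $t^3-t+1$ will do, as it equals $1$ at each of $0,1,-1$. Let $A=\mathbb F_p^2\subset F^2$, and for $u=(x,y)\in A$ let
$$H_u(v,v')=(x+\alpha y)\,XX'^p+(\beta x+\kappa y)\,YY'^p .$$
The coefficients lie in $\mathbb F_p$, so $H_u$ is Hermitian. As $x^p=x$ and $y^p=y$, we get $B(u)=x^3+\alpha x^2y+\beta xy^2+\kappa y^3$. If $B(u)=0$ with $y\ne0$, then $x/y$ is a root of the cubic, which is impossible; if $y=0$ then $x^3=0$. So $B$ has no nontrivial zero, and we obtain a Camina group of class 3 with $n=m=2$, where $|G_3|=p^n$ exactly.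

For $n=4$ and $p=3$ the field $K$ is $\mathbb F_9$. Splitting $B$ into two coordinates over $\mathbb F_3$, we need two cubic forms in $m=5$ variables over $\mathbb F_3$ with no common nontrivial zero. The Chevalley–Warning theorem does not forbid this, since $3+3\geq 5$. The next section writes down such a pair that comes from Hermitian forms.

## 6. A five-dimensional subspace of $\mathbb F_{81}^2$

In this section $p=3$ and $n=4$.

**Step 1: the data.** Let $K=\mathbb F_9=\mathbb F_3(i)$ with $i^2=-1$, and $\bar c=c^3$ for $c\in K$, so $\bar i=-i$. We have $(1+i)^2=2i=-i$ and $(1+i)^4=-1$. So $1+i$ is a nonsquare in $K$, and $F=\mathbb F_{81}=K(\delta)$ with $\delta^2=1+i$, $\delta^9=\delta(1+i)^4=-\delta$. For $r,e\in K$ and $z\in\mathbb F_3$ put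
$$u(r,e,z)=(x,y),\qquad x=\bar r+iz+\delta\bar e,\qquad y=r-(1+i)\delta e .$$
This map is $\mathbb F_3$-linear. It is injective, since $y$ determines $r$ and $e$, and then $x$ determines $z$. Let $A$ be its image, so $\dim_{\mathbb F_3}A=5$. Define $\mathbb F_3$-linear functions of $u$:
$$\begin{aligned} a&=(-1+i)\bar r+(1+i)e+i\bar e+z\in K,\\ d&=-ir+(1-i)\bar r-(1-i)e+i\bar e-z\in K,\\ b&=b_0+\delta b_1\in F,\\ b_0&=(1-i)r+\bar r-ie-(1+i)\bar e+(1+i)z,\\ b_1&=r-\bar r-e+\bar e-(1+i)z,\end{aligned}$$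
and
$$H_u(v,v')=a\,YY'^9+d\,XX'^9+b\,XY'^9+b^9\,YX'^9 .$$
Since $a,d\in K$ and $c^{81}=c$ for $c\in F$, we have $H_u(v',v)=H_u(v,v')^9$. So $H_u$ is Hermitian, and it is $\mathbb F_3$-linear in $u$. By Section 5 and Proposition 1, Theorem A follows from the next statement.

**Claim.** $B(u)=H_u(u,u)\ne0$ for all $u\in A\setminus\{0\}$.

**Step 2: expanding $B$.** The purpose is to express $B$ through $r,\bar r,e,\bar e,z$. Since $\delta^9=-\delta$ and $c^9=c$ on $K$, we have $y^9=r+(1+i)\delta e$ and $x^9=\bar r+iz-\delta\bar e$. Using $(1+i)^2\delta^2=-i(1+i)=1-i$,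
$$y^{10}=r^2-(1-i)e^2,\qquad x^{10}=(\bar r+iz)^2-(1+i)\bar e^2 .$$
Using $(1+i)\delta^2=-i$, we get $xy^9=h_0+\delta h_1$ with
$$h_0=r(\bar r+iz)-ie\bar e,\qquad h_1=r\bar e+(1+i)e(\bar r+iz).$$
The last two terms of $H_u(u,u)$ are $bxy^9$ and its ninth power, so they add up to $\mathrm{Tr}_{F/K}(bxy^9)=2(b_0h_0+\delta^2b_1h_1)=-b_0h_0-(1+i)b_1h_1$. Hence
$$B=a\,y^{10}+d\,x^{10}-b_0h_0-(1+i)b_1h_1. \tag{8}$$
The four products are as follows. For the second use $(\bar r+iz)^2=\bar r^2-iz\bar r-z^2$, and for the fourth use $(1+i)h_1=(1+i)r\bar e-i\bar re+ze$.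
$$\begin{aligned}
a\,y^{10}={}&(-1+i)r^2\bar r+(1+i)r^2e+ir^2\bar e+i\bar re^2+e^3-(1+i)e^2\bar e+z\bigl[r^2-(1-i)e^2\bigr],\\
d\,x^{10}={}&-ir\bar r^2+(1-i)\bar r^3-(1-i)\bar r^2e+i\bar r^2\bar e+(-1+i)r\bar e^2+\bar r\bar e^2-e\bar e^2+(1-i)\bar e^3\\
&+z\bigl[(1-i)\bar r^2-r\bar r+(1+i)\bar re+\bar r\bar e+(1+i)\bar e^2\bigr]\\
&+z^2\bigl[ir-(1+i)\bar r+(1-i)e-i\bar e\bigr]+z^3,\\
-b_0h_0={}&-(1-i)r^2\bar r-r\bar r^2+ir\bar re+(1+i)r\bar r\bar e+(1+i)re\bar e+i\bar re\bar e+e^2\bar e+(1-i)e\bar e^2\\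
&+z\bigl[-(1+i)r^2+(-1+i)r\bar r-re+(-1+i)r\bar e+(-1+i)e\bar e\bigr]+z^2(1-i)r,\\
-(1+i)b_1h_1={}&-(1+i)r^2\bar e+ir\bar re+(1+i)r\bar r\bar e-i\bar r^2e+(1+i)re\bar e-i\bar re^2-(1+i)r\bar e^2+i\bar re\bar e\\
&+z\bigl[-re-(1+i)\bar re+e^2-e\bar e-ir\bar e\bigr]+z^2(1+i)e .
\end{aligned}$$
Collecting coefficients modulo 3 gives $B=B^{(0)}+zB^{(1)}+z^2B^{(2)}+z^3$ with
$$\begin{aligned}
B^{(0)}={}&(1-i)r^2\bar r-(1+i)r\bar r^2+(1-i)\bar r^3+(1+i)r^2e-r^2\bar e-\bar r^2e+i\bar r^2\bar e-ir\bar re-(1+i)r\bar r\bar e\\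
&+r\bar e^2+\bar r\bar e^2-(1+i)re\bar e-i\bar re\bar e+e^3-ie^2\bar e-ie\bar e^2+(1-i)\bar e^3,\\
B^{(1)}={}&-ir^2+(1-i)\bar r^2+(1+i)r\bar r+ie^2+(1+i)\bar e^2+(1+i)e\bar e+re-r\bar e+\bar r\bar e,\\
B^{(2)}={}&r-(1+i)\bar r-e-i\bar e .
\end{aligned}$$
(For instance, $r^2\bar r$ has coefficient $(-1+i)-(1-i)=1-i$, and $\bar re$ in $B^{(1)}$ has coefficient $(1+i)-(1+i)=0$.) On $K$ we have $\bar r^3=r$, $e^3=\bar e$, $\bar e^3=e$. Write $r=r_1+ir_2$ and $e=e_1+ie_2$ with $r_j,e_j\in\mathbb F_3$. Then $r+\bar r=2r_1=-r_1$ and $e+\bar e=-e_1$.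

**Step 3: the real part.** We add the conjugate, pairing each monomial with its conjugate monomial. If $\mu$ has coefficient $c$ and $\bar\mu\ne\mu$ has coefficient $c'$, then $\mu$ has coefficient $c+\overline{c'}$ in $B+\bar B$. In degree 0 in $z$, the new coefficients are: $0$ for $r^2\bar r$; $1$ for $r^2e$; $-1-1=1$ for $r^2\bar e$; $-i-(1-i)=2$ for $r\bar re$; $1$ for each of $r\bar e^2$ and $\bar r\bar e^2$; $-(1+i)+i=2$ for $re\bar e$; $-i+i=0$ for $e^2\bar e$; and the conjugate monomials get the conjugate coefficients. The cubes give $(1-i)r+(1+i)\bar r$, and $\bar e+(1-i)e+e+(1+i)\bar e=-(1+i)e-(1-i)\bar e$. In degrees 1 and 2 one proceeds in the same way: $r^2$ gets $-i+(1+i)=1$, $r\bar r$ gets $2$, $e^2$ gets $i+(1-i)=1$, $e\bar e$ gets $2$, $re$ gets $1+1=-1$, $r\bar e$ gets $-1$; and $r$ gets $1-(1-i)=i$, $e$ gets $-1+i$. So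
$$\begin{aligned}B+\bar B={}&(r+\bar r)^2(e+\bar e)+(r+\bar r)(e+\bar e)^2+[(1-i)r+(1+i)\bar r]-[(1+i)e+(1-i)\bar e]\\&+z[(r+\bar r)^2+(e+\bar e)^2-(r+\bar r)(e+\bar e)]+z^2[i(r-\bar r)+(-1+i)e-(1+i)\bar e]+2z^3 .\end{aligned}$$
The linear brackets are $2(r_1+r_2)$, $2(e_1-e_2)$ and $-2r_2-2(e_1+e_2)=r_2+e_1+e_2$. Since $B+\bar B=2\,\mathrm{Re}B=-\mathrm{Re}B$, changing signs gives
$$\mathrm{Re}\,B=r_1^2e_1+r_1e_1^2+r_1+r_2-e_1+e_2-z(r_1^2+e_1^2-r_1e_1)-z^2(r_2+e_1+e_2)+z^3. \tag{9}$$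

**Step 4: the imaginary part at $z=0$.** For a pair of conjugate monomials, $\mathrm{Im}(c\mu+c'\bar\mu)=\mathrm{Im}((c-\overline{c'})\mu)$. Applied to $B^{(0)}$, the pair $r^2\bar e,\ \bar r^2e$ cancels, and for the cubes of $e$ we use $\mathrm{Im}(\bar e+(1-i)e)=\mathrm{Im}(-ie)$. We get
$$\mathrm{Im}B|_{z=0}=\mathrm{Im}\bigl[(-1+i)r^2\bar r+(1-i)r+(1-i)r^2e+(1+i)r\bar re+\bar r\bar e^2+r\bar e^2+(-1+i)re\bar e+ie^2\bar e-ie\bigr].$$
In coordinates, using $t^3=t$ on $\mathbb F_3$: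

- $(-1+i)r^2\bar r+(1-i)r$ gives $(r_1^2+r_2^2)(r_1-r_2)+r_2-r_1=r_1r_2^2-r_1^2r_2$;
- $(1-i)r^2e$ gives $(r_1^2-r_2^2)(e_2-e_1)-r_1r_2(e_1+e_2)$, as $r^2=(r_1^2-r_2^2)-ir_1r_2$;
- $(1+i)r\bar re$ gives $(r_1^2+r_2^2)(e_1+e_2)$;
- $(r+\bar r)\bar e^2=-r_1\bar e^2$ gives $-r_1e_1e_2$, as $\bar e^2=(e_1^2-e_2^2)+ie_1e_2$;
- the last three terms give $(e_1^2+e_2^2)(r_1-r_2+e_1)-e_1=(e_1^2+e_2^2)(r_1-r_2)+e_1e_2^2$.

Since $(r_1^2-r_2^2)(e_2-e_1)+(r_1^2+r_2^2)(e_1+e_2)=2r_1^2e_2+2r_2^2e_1=-r_1^2e_2-r_2^2e_1$, the sum is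
$$f_2:=r_1r_2^2-r_1^2r_2+e_1e_2^2-r_1^2e_2-r_2^2e_1+(e_1^2+e_2^2)(r_1-r_2)-r_1r_2(e_1+e_2)-r_1e_1e_2. \tag{10}$$

**Step 5: no zeros.** We now prove the Claim. Since $H_u$ is linear in $u$, we have $B(-u)=-B(u)$, so it suffices to treat each $u$ up to sign.

Suppose $z\ne0$. We may take $z=1$. In (9) the variables $r_2$ and $e_2$ cancel, and
$$\mathrm{Re}B=r_1^2e_1+r_1e_1^2+r_1e_1-r_1^2-e_1^2+r_1+e_1+1 .$$
This is symmetric in $r_1,e_1$. At $(0,0),(1,0),(-1,0),(1,1),(1,-1),(-1,-1)$ its values are $1,1,-1,1,1,-1$. So it never vanishes, and $B\ne0$.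

Suppose $z=0$. By (9), $\mathrm{Re}B=0$ if and only if
$$e_2=e_1-r_1-r_2-r_1e_1(r_1+e_1).$$
Up to sign, $(r_1,e_1)$ is one of $(0,0),(1,0),(0,1),(1,-1),(1,1)$, and $r_2$ is arbitrary. The table gives $e_2$, the form that (10) takes in that row, and its values.

| $(r_1,e_1)$ | $e_2$ | $f_2$ | $r_2=0$ | $r_2=1$ | $r_2=-1$ |
|---|---|---|---|---|---|
| $(0,0)$ | $-r_2$ | $-r_2e_2^2$ | (zero vector) | $-1$ | $1$ |
| $(1,0)$ | $-1-r_2$ | $r_2^2-r_2-e_2+e_2^2(1-r_2)-r_2e_2$ | $-1$ | $1$ | $-1$ |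
| $(0,1)$ | $1-r_2$ | $e_2^2-r_2^2-r_2(1+e_2^2)$ | $1$ | $1$ | $-1$ |
| $(1,-1)$ | $1-r_2$ | $-r_2^2-e_2^2+(1+e_2^2)(1-r_2)-r_2e_2$ | $1$ | $-1$ | $1$ |
| $(1,1)$ | $1-r_2$ | $r_2+e_2^2+e_2+(1+e_2^2)(1-r_2)-r_2e_2$ | $1$ | $1$ | $-1$ |

So $\mathrm{Im}B\neq0$ whenever $\mathrm{Re}B=0$ and $u\ne0$. This proves the Claim. Proposition 1 with $p=3$, $n=4$, $m=5$ now gives Theorem A. The group has order $3^{8+4+5}=3^{17}$.

## 7. From a group with $|G_3|>p^n$ back to $F^2$

We prove Theorem B. The implication from (2) to (1) is Proposition 1. So let $G$ be as in (1), with $m>n$. By Dark–Scoppola, $|G':G_3|=p^n$. By Section 1, the Dark–Scoppola theorem also applies to every class-3 quotient of $G$ by a normal subgroup contained in $G'$.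

**Step 1: $G/G'$, $G'/G_3$, $G_3$ and $G'$ are elementary abelian.** This turns the problem into linear algebra over $\mathbb F_p$.

Let $H=G/G_3$, a Camina group of class 2, and $x\in H\setminus H'$. As $H'$ is central, $[x^p,g]=[x,g]^p$. If $x^p\notin H'$, then (3), used for $x^p$ and for $x$, gives $H'=\{[x^p,g]\}=\{[x,g]^p\}=\{h^p:h\in H'\}$, which is impossible for a nontrivial finite abelian $p$-group. So $x^p\in H'\le Z(H)$ and $[x,g]^p=[x^p,g]=1$. As every element of $H'$ is such an $[x,g]$, $H'=G'/G_3$ has exponent $p$, and so does $H/H'=G/G'$.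

Next, $G_3$ is central and generated by the elements $[y,g]$ with $y\in G'$, $g\in G$. We have $[y,g]^p=[y,g^p]=1$, because $g^p\in G'$ and $[G',G']=1$. So $G_3$ is elementary abelian.

For $G'$, let $N<G_3$ have index $p$. It is normal, as $G_3$ is central. Put $\bar G=G/N$, a Camina group of class 3 with $|\bar G_3|=p$. Since $\bar G'$ is abelian and $\bar G'/\bar G_3$ has exponent $p$, the map $\tau:\bar G'\to\bar G_3\cong\mathbb F_p$, $w\mapsto w^p$, is a homomorphism, and it kills $\bar G_3$. Suppose $\tau\ne0$. Then $\langle xG',gG'\rangle=\tau([x,g])$ is a well-defined bilinear form on $G/G'$. It is nondegenerate, since $[x,g]$ takes all values in $\bar G'$ when $x\notin\bar G'$. On the other hand, put $c=[x,g]$. By (1), $[x^k,g]=[x^{k-1},g]^x\,c$, so by induction $[x^k,g]=c^{x^{k-1}}\cdots c^x c$. Since $c^{x^j}=c\,[c,x]^j$, this gives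
$$[x^p,g]=[x,g]^p\,[[x,g],x]^{\binom p2}=[x,g]^p,$$
because $p$ is odd and $\bar G_3$ has exponent $p$. So $\langle xG',gG'\rangle=[x^p,g]$ with $x^p\in\bar G'$. But the functionals $g\mapsto[w,g]$ with $w\in\bar G'$ depend only on $w\bar G_3$, so there are at most $p^n$ of them, whereas nondegeneracy produces $p^{2n}$ different functionals $\langle xG',\cdot\rangle$. This contradiction shows $\tau=0$, so all $p$-th powers of elements of $G'$ lie in $N$. The intersection of all such $N$ is trivial, so $G'$ is elementary abelian.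

**Step 2: $[y,G]=G_3$ for $y\in G'\setminus G_3$.** This makes $\pi$ as nondegenerate as $D$ is.

Let $N$ and $\bar G$ be as above, and suppose $Y=\bar G'\cap Z(\bar G)$ is larger than $\bar G_3$. As $Y$ is elementary abelian, there is a subgroup $Q$ with $1\ne Q\le Y$ and $Q\cap\bar G_3=1$. It is central, hence normal. The quotient $\bar G/Q$ is a Camina group with third term $\bar G_3Q/Q\ne1$, so it has class 3. Its abelianization has order $p^{2n}$, but $|(\bar G/Q)':(\bar G/Q)_3|=p^n/|Q|<p^n$. This contradicts Dark–Scoppola. So $Y=\bar G_3$ for every $N$. If $y\in G'\setminus G_3$, then $[y,G]=\{[y,g]:g\in G\}$ is a subgroup of $G_3$. If it lay in some $N$ of index $p$, then $yN$ would be in $\bar G'\cap Z(\bar G)=\bar G_3$, that is, $y\in G_3$. So $[y,G]=G_3$.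

From now on $V=G/G'$, $W=G'/G_3$ and $U=G_3$ are $\mathbb F_p$-spaces of dimensions $2n,n,m$, and $D:V\times V\to W$, $\pi:W\times V\to U$ are the bilinear maps of Section 1. By (3) and Step 2,
$$D(v,V)=W\ \ (v\ne0),\qquad \pi(w,V)=U\ \ (w\neq0), \tag{11}$$
and (2) holds.

**Step 3: a field structure in which $D=\det$.** Here $m>n$ enters. For $v\ne0$ let $L_v=\{v':D(v,v')=0\}$. By (11) it has dimension $n$, and it contains $v$.

First we show that the $L_v$ form a spread. For $0\ne\varphi\in U^*$ let $Z_\varphi=\{v:\varphi\pi(W,v)=0\}$. By (11), $w\mapsto\varphi\pi(w,\cdot)$ is injective from $W$ to $V^*$, so the bilinear form $\varphi\pi$ has rank $n$ and $\dim Z_\varphi=n$. Let $v,v'\in Z_\varphi$ and $c\in V$. Apply $\varphi$ to (2) for $v,v',c$. The terms $\varphi\pi(D(v',c),v)$ and $\varphi\pi(D(c,v),v')$ vanish, so $\varphi\pi(D(v,v'),c)=0$ for all $c$. By (11), $D(v,v')=0$. Thus $Z_\varphi\subseteq L_v$ for $0\ne v\in Z_\varphi$, and equality holds because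 the dimensions agree. Now let $v\ne0$ be any vector. Since $\dim\pi(W,v)\le n<m$, some $\varphi\ne0$ kills $\pi(W,v)$, that is, $v\in Z_\varphi$. So every $L_v$ is some $Z_\varphi$. It is totally isotropic for $D$, and $L_{v'}=L_v$ for all $0\ne v'\in L_v$. If $L_v$ and $L_{v'}$ share a vector $v''\ne0$, both equal $L_{v''}$. So the $L_v$ form a spread of $V$, with $p^n+1\ge3$ members.

Next we extract a multiplication. Take distinct members $Z_1,Z_2$, so $V=Z_1\oplus Z_2$, and $0\ne\varepsilon\in Z_1$, $0\ne\eta\in Z_2$. Since $\varepsilon+\eta$ is in neither, $L_{\varepsilon+\eta}$ is a third member. It meets $Z_1$ and $Z_2$ trivially, so it is the graph $\{x+Tx\}$ of an isomorphism $T:Z_1\to Z_2$, and $T\varepsilon=\eta$. For $x,y\in Z_1$ put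
$$x*y=D(x,Ty)\in W .$$
If $x\neq0$ and $x*y=0$, then $Ty\in L_x\cap Z_2=Z_1\cap Z_2=0$, so $y=0$. Isotropy of the graph says $0=D(x+Tx,y+Ty)=D(x,Ty)+D(Tx,y)=x*y-y*x$, as $Z_1$ and $Z_2$ are isotropic. So $*$ is symmetric. The map $x\mapsto x*\varepsilon$ is injective from $Z_1$ to $W$, hence an isomorphism, and we may define $xy\in Z_1$ by $(xy)*\varepsilon=x*y$. This product is $\mathbb F_p$-bilinear and commutative, has no zero divisors, and has identity $\varepsilon$.

It remains to prove associativity. Let $b\in Z_1$. Then $x+Ty\in L_{\varepsilon+Tb}$ means $0=D(\varepsilon+Tb,x+Ty)=\varepsilon*y-x*b$, that is, $y*\varepsilon=(xb)*\varepsilon$, that is, $y=xb$. So $L_{\varepsilon+Tb}=\{x+T(xb):x\in Z_1\}$. As it is isotropic,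
$$0=D\bigl(x+T(xb),\,x'+T(x'b)\bigr)=x*(x'b)-x'*(xb),$$
so $x(x'b)=x'(xb)$. By commutativity this reads $(x'b)x=x'(bx)$, which is associativity. So $Z_1$ is a finite commutative ring with identity and without zero divisors, hence a field with $q=p^n$ elements. Identify it with $F$. Identify $V=F^2$ via $x+Ty\leftrightarrow(x,y)$ and $W=F$ via $x*\varepsilon\leftrightarrow x$. Then $D(x_1+Ty_1,x_2+Ty_2)=x_1*y_2-x_2*y_1=(x_1y_2-x_2y_1)*\varepsilon$. So $D=\det$ and $L_v=Fv$.

**Step 4: the shape of $\pi$ and the subspace $A$.** Let $0\neq\varphi\in U^*$. Then $Z_\varphi=Fu_0$ for some $u_0\neq0$. Choose $v_0$ with $\det(u_0,v_0)=1$ and put $\lambda(w,y)=\varphi\pi(w,yv_0)$. Apply $\varphi$ to (2) with $a=su_0$, $b=yv_0$, $c=y'v_0$, where $D(a,b)=sy$, $D(b,c)=0$, $D(c,a)=-sy'$. This gives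
$$\lambda(sy,y')=\lambda(sy',y)\qquad(s,y,y'\in F).$$
With $y=1$, $\lambda(s,y')=\lambda(sy',1)$. The functional $w\mapsto\lambda(w,1)$ is $\mathrm{Tr}(\theta w)$ for some $\theta\in F$, so $\lambda(w,y)=\mathrm{Tr}(\theta wy)$; and $\theta\ne0$, since $\varphi\pi\neq0$. For $v=\alpha u_0+yv_0$ we have $\det(u_0,v)=y$ and $\varphi\pi(w,\alpha u_0)=0$, hence
$$\varphi\pi(w,v)=\mathrm{Tr}\bigl(w\det(u_\varphi,v)\bigr),\qquad u_\varphi=\theta u_0 .$$
The left side determines $u_\varphi$ uniquely, since $\det$ and the trace form are nondegenerate. So, with $u_0$ and $\theta$ no longer visible and with $u_\varphi=0$ for $\varphi=0$, the map $\varphi\mapsto u_\varphi$ is well defined and $\mathbb F_p$-linear. It is injective, because $\pi(W,V)$ spans $U$. Let $A\le F^2$ be its image, so $\dim A=m$. Through this isomorphism $U^*\cong A$ we identify $U=A^*$, and then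
$$\pi(w,v)(u)=\mathrm{Tr}(w\det(u,v))\qquad(u\in A).$$
These are the identifications claimed in Theorem B.

For $v\ne0$ put $U_v=\pi(W,v)$. An element $u\in A$ kills $U_v$ if and only if $\det(u,v)=0$. So the annihilator of $U_v$ in $A$ is $A\cap Fv$. Hence $\dim(A\cap Fv)=m-\dim U_v\ge m-n$, and $U_v$ depends only on the line $Fv$.

**Step 5: the forms $\gamma_u$.** We must extract from the commutator an honest bilinear map $V\times V\to U$. Formula (6) shows what to subtract. By Step 1 there is an $\mathbb F_p$-linear projection $\mathrm{pr}:G'\to U$ with $\mathrm{pr}|_U=\mathrm{id}$. For $g,h\in G$ with images $v_g,v_h\in V$ put $D(g,h)=D(v_g,v_h)$ and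
$$\tilde\beta(g,h)=\mathrm{pr}[g,h]-\tfrac12\pi(D(g,h),v_g+v_h).$$
Since $[h,g]=[g,h]^{-1}$, we have $\tilde\beta(h,g)=-\tilde\beta(g,h)$.

How far is $\tilde\beta$ from additive in the first argument? By (1), $\mathrm{pr}[gh,k]=\mathrm{pr}[g,k]+\pi(D(g,k),v_h)+\mathrm{pr}[h,k]$. Subtracting $\frac12\pi(D(g,k)+D(h,k),\,v_g+v_h+v_k)$ and comparing with $\tilde\beta(g,k)+\tilde\beta(h,k)$, we find
$$\tilde\beta(gh,k)=\tilde\beta(g,k)+\tilde\beta(h,k)+\tfrac12\bigl(\pi(D(g,k),v_h)-\pi(D(h,k),v_g)\bigr).$$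
By (2) for $g,h,k$, the bracket equals $\pi(D(g,h),v_k)$. So
$$\tilde\beta(gh,k)=\tilde\beta(g,k)+\tilde\beta(h,k)+\tfrac12\pi(D(g,h),v_k), \tag{12}$$
and by induction on the number of factors
$$\tilde\beta(g_1\cdots g_r,k)=\sum_i\tilde\beta(g_i,k)+\tfrac12\sum_{i<j}\pi(D(g_i,g_j),v_k).$$

Let $x_1,\dots,x_{2n}\in G$ map to a basis $\bar x_1,\dots,\bar x_{2n}$ of $V$. Every $g\in G$ is uniquely $x_1^{a_1}\cdots x_{2n}^{a_{2n}}c$ with $0\le a_i<p$ and $c\in G'$. Apply the last formula to this product, with each $x_i^{a_i}$ read as $a_i$ factors $x_i$. Here $D(x_i,x_i)=0$, $D(x_i,c)=0$, and $\tilde\beta(c,k)=\mathrm{pr}[c,k]=\pi(cG_3,v_k)$. We get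
$$\tilde\beta(g,k)=\sum_ia_i\tilde\beta(x_i,k)+\pi(\kappa_g,v_k),\qquad \kappa_g=cG_3+\tfrac12\sum_{i<j}a_ia_jD(x_i,x_j)\in W,$$
where $\kappa_g$ depends only on $g$. For $h=\prod x_j^{b_j}c'$, antisymmetry gives $\tilde\beta(x_i,h)=-\tilde\beta(h,x_i)=\sum_jb_j\tilde\beta(x_i,x_j)-\pi(\kappa_h,\bar x_i)$. Since $\sum a_i\bar x_i=v_g$,
$$\tilde\beta(g,h)=\gamma(v_g,v_h)+\pi(\kappa_g,v_h)-\pi(\kappa_h,v_g), \tag{13}$$
where $\gamma:V\times V\to U$ is the bilinear map with $\gamma(\bar x_i,\bar x_j)=\tilde\beta(x_i,x_j)$. It is alternating, because $\tilde\beta(x_i,x_i)=0$ and $\tilde\beta$ is antisymmetric.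

Now use the Camina property. Let $v_g=v\ne0$. If $v_h\in Fv$, then $D(g,h)=0$, so $[g,h]\in U$ and $[g,h]=\tilde\beta(g,h)$. Both $\pi(\kappa_g,v_h)$ and $\pi(\kappa_h,v)$ lie in $U_v$, as $U_{v_h}=U_v$ unless $v_h=0$. So by (13), $[g,h]\in\gamma(v,v_h)+U_v$. By (3), every element of $U$ equals $[g,h]$ for some $h$. For such $h$ we have $D(v,v_h)=0$, that is, $v_h\in L_v=Fv$. Therefore
$$U=\gamma(v,Fv)+U_v\qquad(v\neq0).$$
For $u\in A$ let $\gamma_u(v,v')$ be the value of $\gamma(v,v')\in A^*$ at $u$. This is an $\mathbb F_p$-linear family of alternating forms on $F^2$. Let $0\ne u\in A$ and $0\ne v\in Fu$. Then $u\in A\cap Fv$ kills $U_v$, but $u$ is not zero on $U$. So $\gamma_u(v,Fv)=\gamma_u(v,Fu)\neq0$. Hence $\gamma_u|_{Fu}$ is nondegenerate, and (2) of Theorem B is proved.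

**Step 6: $\dim(A\cap Fu)\le n/2$.** Only the upper bound remains. Let $u\in F^2\setminus\{0\}$, and assume $A\cap Fu\ne0$, as otherwise there is nothing to prove. Fix an $\mathbb F_p$-basis of $Fu$. For $0\ne u'\in A\cap Fu$ we have $Fu'=Fu$, so $\gamma_{u'}|_{Fu}$ is nondegenerate by Step 5. Its matrix depends linearly on $u'$, so its Pfaffian is homogeneous of degree $n/2$ in the coordinates of $u'\in A\cap Fu$, and it vanishes only at $u'=0$. By Chevalley–Warning, $\dim(A\cap Fu)\le n/2$. This completes the proof of Theorem B.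

## 8. The least order $3^{17}$, and the orders of $G_3$ for $p=3$, $n=4$

We prove Corollary C. Let $G$ be a Camina group of class 3 with $|G_3|=p^m>p^n$. By Dark–Scoppola, $p\geq3$, $n$ is even, and $m\le 3n/2-1$. With $m\ge n+1$ this gives $n/2\ge2$, so $n\ge4$ and $m\ge5$. Hence $|G|=p^{2n+n+m}=p^{3n+m}\ge3^{17}$. The group of Theorem A has $n=4$ and order $3^{17}$, so it attains both bounds.

Now let $p=3$ and $n=4$. By Dark–Scoppola, $|G_3|<3^6$, and $|G_3|\ge3$ since the class is 3. Conversely, let $G$ be the group of Theorem A. Its $G_3$ is central and elementary abelian of order $3^5$, so for each $j=0,1,\dots,4$ it contains a subgroup $N$ of order $3^j$, normal in $G$ and properly contained in $G_3$. By Section 1, $G/N$ is a Camina group. It has class 3 and the same $n$, and its third term $G_3/N$ has order $3^{5-j}$. So the orders $3,3^2,3^3,3^4,3^5$ all occur, and no others do. In particular, $|G_3|<p^{3n/2}$ is best possible for $p=3$, $n=4$.
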